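\title{Linear growth of the coefficients of analytic functions omitting a sequence of values}

\begin{abstract}
Let $f(z)=\sum a_nz^n$ be analytic in the unit disc and omit $0$ and a sequence of values $w_k\to\infty$ with nondecreasing moduli and $\sum_k\log^2|w_{k+1}/w_k|<\infty$. We prove that the integral means of $|f|^q$ on $|z|=r$ are $O((1-r)^{1-2q})$ for every $q\ge1$, and hence that $a_n=O(n)$, the order attained by functions omitting a ray. The proof symmetrizes the hyperbolic metric of the complement of the sequence, bounds the symmetrized metric from below by an explicit barrier, turns this bound into a sharp inequality for the lowest eigenvalue of a Schr\"odinger operator on the circle, and uses Carleman's method to build supersolutions that control the means of $f$.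
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $\mathbb D=\{|z|<1\}$, let $f(z)=\sum_{n\ge0}a_nz^n$ be analytic in $\mathbb D$, and put
\[
M(r,f)=\max_{|z|=r}|f(z)|,\qquad I_q(r,f)=\frac1{2\pi}\int_0^{2\pi}|f(re^{i\theta})|^q\,d\theta .
\]
A function that avoids many values cannot grow fast. The basic example is
\[
f_0(z)=-\Big(\frac{1+z}{1-z}\Big)^2=-1-\sum_{n\ge1}4nz^n ,
\]
which omits the ray $[0,\infty)$, has $M(r,f_0)=\big(\frac{1+r}{1-r}\big)^2$, and has coefficients of order $n$. One asks how far the ray can be thinned out to a sequence of points, and how far these points can be moved around the circles on which they lie, before these orders of growth are lost.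

Let $w_0=0$ and let $(w_k)_{k\ge1}$ be complex numbers such that, for some $K>1$,
\begin{equation}\label{eq:seq}
|w_k|\le|w_{k+1}|<K|w_k|\quad(k\ge1),\qquad w_k\to\infty .
\end{equation}
Nothing is assumed about the arguments of the $w_k$. Suppose that $f$ \emph{omits the sequence}: $f(z)\ne w_k$ for all $z\in\mathbb D$ and all $k\ge0$. The following results are recorded in \cite{Handbook}.
\begin{enumerate}
\item[(i)] (Cartwright) If $|w_{k+1}/w_k|\to1$, then $M(r,f)\le C(1-r)^{-2-\varepsilon}$ for every $\varepsilon>0$, with $C$ depending on $f$, the sequence and $\varepsilon$.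
\item[(ii)] (Hayman) If
\begin{equation}\label{eq:sum}
\sum_{k\ge1}\Big\{\log\Big|\frac{w_{k+1}}{w_k}\Big|\Big\}^2<\infty ,
\end{equation}
then $M(r,f)\le C(1-r)^{-2}$; and when all $w_k$ are positive, \eqref{eq:sum} is necessary for this.
\item[(iii)] (Baernstein and Rochberg) If $|w_{k+1}/w_k|\to1$, then $a_n=O(n^{1+\varepsilon})$ for every $\varepsilon>0$, and this is sharp.
\end{enumerate}
Thus (iii) is the coefficient version of (i). The coefficient version of (ii) is stated as an open problem in \cite{Handbook}, where \eqref{eq:seq} and \eqref{eq:sum} are conditions (6.14) and (6.17): \emph{if \eqref{eq:seq} and \eqref{eq:sum} hold and $f$ omits the sequence, must $a_n=O(n)$?} The growth bound alone does not decide this. Cauchy's formula gives $|a_n|\le r^{-n}I_1(r,f)$, and the estimate $I_1\le M$ yields only $a_n=O(n^2)$. One has to show that $f$, like $f_0$, is large only on short arcs of $|z|=r$. The answer is yes.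

\begin{theorem}\label{thm:main}
Let $(w_k)$ satisfy \eqref{eq:seq} and \eqref{eq:sum}, and let $f$ be analytic in $\mathbb D$ and omit $w_0=0$ and all $w_k$. Then for every real $q\ge1$
\[
I_q(r,f)\le A\,(1-r)^{1-2q}\qquad(0<r<1),
\]
and the $n$-th Taylor coefficient of $f^q=e^{q\log f}$ is $O(n^{2q-1})$. In particular $a_n=O(n)$. The constants depend only on $q$, $(w_k)$ and $f(0)$.
\end{theorem}

The function $f_0$ omits every sequence of nonnegative numbers, so the order $n$ is best possible. So is the order of the means: for $z=re^{i\theta}$ with $|\theta|\le1-r$ we have $|1-z|\le2(1-r)$ and $|1+z|\ge1$, whence $I_q(r,f_0)\ge\pi^{-1}4^{-q}(1-r)^{1-2q}$.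

\begin{remark}\label{rem:nec}
Let all $w_k$, $k\ge1$, be positive and let \eqref{eq:sum} fail. We read the necessity statement in (ii) as saying that some $f$ omitting the sequence has $M(r,f)\ne O((1-r)^{-2})$. For this $f$ we have $a_n\ne O(n)$, since $a_n=O(n)$ gives $M(r,f)\le\sum|a_n|r^n=O((1-r)^{-2})$. So for positive sequences satisfying \eqref{eq:seq}, condition \eqref{eq:sum} is necessary and sufficient for $a_n=O(n)$ to hold for all such $f$.
\end{remark}

A heuristic explains the squares in \eqref{eq:sum}. In the coordinate $\log w$ the complement of a ray is a strip of width $2\pi$. A strip of width $\ell$ has hyperbolic density $\pi/\ell$ on its middle line, here $\frac12$, and $|z|=r$ lies at hyperbolic distance $\log\frac{1+r}{1-r}$ from the origin; this gives $\frac12\log M(r,f)\le\log\frac{1+r}{1-r}+C$. If the boundary lines are replaced by points with gaps $\delta_j$, one expects them to act like walls pushed back by about $\delta_j$. The density on the middle line then drops by $O(\delta_j)$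 along a stretch of length $\delta_j$, and the total loss of hyperbolic length is of order $\sum\delta_j^2$. Section~\ref{sec:barrier} makes this precise.

\section{The method for the slit plane}\label{sec:model}

We reduce the theorem to finding supersolutions of a linear equation, and carry out the whole argument for functions that omit a ray.

\subsection*{Hyperbolic densities}
A domain $G\subset\mathbb C$ whose complement has at least two points is \emph{hyperbolic}: there is a holomorphic universal covering $F:\mathbb D\to G$, and the hyperbolic density $\lambda_G$ is defined by $\lambda_G(F(z))|F'(z)|=2/(1-|z|^2)$. It is positive and real-analytic and satisfies $\Delta\log\lambda_G=\lambda_G^2$ (curvature $-1$).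
\begin{enumerate}
\item[(S1)] (Schwarz--Pick) If $h:G_1\to G_2$ is holomorphic, then $\lambda_{G_2}(h)|h'|\le\lambda_{G_1}$, with equality when $h$ is a covering. In particular $\lambda_G$ decreases when $G$ increases.
\end{enumerate}
The right half-plane has density $1/\operatorname{Re}w$. Hence, if $W$ maps $G$ conformally onto the right half-plane and $\Pi=\operatorname{Re}W$, then $\Pi$ is harmonic with $|\nabla\Pi|=|W'|=\lambda_G\Pi$, and
\begin{equation}\label{eq:power}
\Delta\Pi^s=s(s-1)\Pi^{s-2}|\nabla\Pi|^2=s(s-1)\lambda_G^2\,\Pi^s .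
\end{equation}

Let $\Omega\subset\mathbb C\setminus\{0\}$ be a hyperbolic domain. We use the coordinate $\zeta=x+iy=\log w$ on the cylinder $\mathcal C=\mathbb R\times\mathbb T$, $\mathbb T=\mathbb R/2\pi\mathbb Z$, and put $\mathcal C_\Omega=\{\zeta\in\mathcal C:e^\zeta\in\Omega\}$ and $\lambda(\zeta)=|w|\lambda_\Omega(w)$. This is the hyperbolic density read in the coordinate $\zeta$, so $\Delta\log\lambda=\lambda^2$ on $\mathcal C_\Omega$. For holomorphic $f:\mathbb D\to\Omega$, (S1) reads
\begin{equation}\label{eq:SP}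
\Big|\frac{f'(z)}{f(z)}\Big|\,\lambda(\log f(z))\le\frac2{1-|z|^2}.
\end{equation}

\subsection*{Two reductions}
If $u$ is $C^2$ in $|z|<R$, its circular mean $m(r)$ is $C^2$ on $[0,R)$, and $(rm')'/r$ is the circular mean of $\Delta u$.

\begin{lemma}\label{lem:radial}
Let $m,m_0\in C^2[0,R)$ with $m_0>0$, let $W$ be continuous on $[0,R)$, and suppose $(rm')'\le rWm$ and $(rm_0')'=rWm_0$. Then $m/m_0$ is nonincreasing.
\end{lemma}

\begin{proof}
The function $r(m'm_0-mm_0')$ vanishes at $r=0$ and has derivative $m_0(rm')'-m(rm_0')'\le0$. So $(m/m_0)'\le0$.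
\end{proof}

\begin{lemma}\label{lem:reduce}
Let $f:\mathbb D\to\Omega$ be holomorphic and $\zeta_0=\log f(0)$.
\begin{enumerate}
\item[(a)] Let $q\ge1$. If the mean of $|f|^q\lambda(\log f)^{-2}$ over $|z|=r$ is at most $A(1-r)^{1-2q}$ for $0<r<1$, then $I_q(r,f)\le A'(1-r)^{1-2q}$ with $A'=|f(0)|^q+2A$, and the $n$-th coefficient of $f^q$ has modulus at most $4A'n^{2q-1}$ for $n\ge2$.
\item[(b)] Let $s>1$ and let $g\ge0$ be $C^2$ on $\mathcal C_\Omega$ with $\Delta g\le s(s-1)\lambda^2g$. Then the mean of $g(\log f)$ over $|z|=r$ is at most $g(\zeta_0)\big(\frac2{1-r}\big)^{s-1}$.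
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $f$ has no zeros, $\log|f|$ is harmonic with gradient of length $|f'/f|$, so by \eqref{eq:SP}
\[
\Delta|f|^q=q^2|f|^q\Big|\frac{f'}f\Big|^2\le\frac{4q^2}{(1-|z|)^2}\,|f|^q\lambda(\log f)^{-2}.
\]
Hence $(rI_q')'\le4q^2Ar(1-r)^{-1-2q}$. One integration gives $rI_q'\le4q^2Ar\int_0^r(1-\varrho)^{-1-2q}d\varrho\le2qAr(1-r)^{-2q}$, and a second gives $I_q\le|f(0)|^q+\frac{2q}{2q-1}A(1-r)^{1-2q}\le A'(1-r)^{1-2q}$. By Cauchy's formula the $n$-th coefficient of $f^q$ is at most $r^{-n}I_q(r,f)$; take $r=1-\frac1n$, for which $r^{-n}\le4$.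

(b) The function $u=g(\log f)$ is $C^2$ in $\mathbb D$, and by \eqref{eq:SP}
\[
\Delta u=|f'/f|^2\,(\Delta g)(\log f)\le W(|z|)\,u,\qquad W(r)=\frac{4s(s-1)}{(1-r^2)^2}.
\]
Let $P=\operatorname{Re}\frac{1+z}{1-z}$. By \eqref{eq:power} with $G=\mathbb D$, $\Delta P^s=W(|z|)P^s$. Lemma~\ref{lem:radial}, applied to the circular means of $u$ and $P^s$, bounds the mean of $u$ by $u(0)I_s(r,P)$. Since $0<P\le\frac2{1-r}$ on $|z|=r$ and $P$ has mean $1$, $I_s(r,P)\le(\frac2{1-r})^{s-1}$.
\end{proof}

So the task is to majorize $e^{qx}\lambda(\zeta)^{-2}$ by supersolutions $g$ that are not too large at $\zeta_0$.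

\subsection*{The slit plane}
Let $\Omega=\mathbb C\setminus(-\infty,0]$. Then $\mathcal C_\Omega$ is the strip $S=\{|y|<\pi\}$, which $e^{\zeta/2}$ maps onto the right half-plane, so
\[
\lambda=\lambda_S=\frac{\frac12e^{x/2}}{\operatorname{Re}e^{\zeta/2}}=\frac1{2\cos(y/2)} .
\]
By \eqref{eq:power}, $g_s=(\operatorname{Re}e^{\zeta/2})^s=e^{sx/2}\cos^s\frac y2$ solves $\Delta g_s=s(s-1)\lambda_S^2g_s$. For $s=2$ this is exactly the function to be majorized when $q=1$: $e^x\lambda_S^{-2}=4g_2$. By Lemma~\ref{lem:reduce}(b) the mean of $|f|\lambda_S^{-2}$ is at most $8g_2(\zeta_0)/(1-r)\le8|f(0)|/(1-r)$, and (a) gives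
\[
I_1(r,f)\le\frac{17|f(0)|}{1-r},\qquad|a_n|\le68\,|f(0)|\,n\quad(n\ge2)
\]
for every $f$ that omits $(-\infty,0]$.

\subsection*{What has to be replaced}
The solution $g_s=e^{px}\psi(y)$ separates variables: $p=s/2$, and $\psi=\cos^s\frac y2$ is a positive solution of $-\psi''+s(s-1)\lambda_S^2\psi=p^2\psi$. The rate $p$ of exponential growth is thus the square root of an angular eigenvalue. For the complement of a sequence, $\lambda$ depends on $x$ and variables do not separate. Carleman's method replaces separation: the $L^2$ norm $J(x)$ of a solution over the circle $\{x\}\times\mathbb T$ satisfies $J''\ge E_0(x)J$, where $E_0(x)$ is the lowest eigenvalue of $-d^2/dy^2+s(s-1)\lambda(x,\cdot)^2$ on $\mathbb T$. To lose only a bounded factor against $e^{px}$ we need $E_0(x)\ge p^2-K_1\vartheta(x)$ with $\vartheta$ \emph{integrable}. This takes three steps. Section~\ref{sec:sym} compares $\lambda$, in an averaged sense, with the density $\lambda_*$ obtained by moving all $w_k$ to the negative axis. Section~\ref{sec:barrier}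 bounds $\lambda_*$ below in terms of $\lambda_S$ and a function $\vartheta$ whose integral is controlled by \eqref{eq:sum}. Section~\ref{sec:spec} turns the averaged bound into the eigenvalue inequality. Section~\ref{sec:green} then constructs, for each large $X$, a supersolution $g_X$ that majorizes $\lambda^{-2}$ on $X\le x\le X+1$ and is $O(e^{-pX})$ at $\zeta_0$, and Section~\ref{sec:end} adds up their contributions.

\section{Standard facts, normalization and parameters}\label{sec:setup}

Besides (S1) we use the following facts.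
\begin{enumerate}
\item[(S2)] (Landau; Hempel 1979) There is a constant $C_0>0$ such that $\lambda_{01}:=\lambda_{\mathbb C\setminus\{0,1\}}$ satisfies $\lambda_{01}(u)\ge\big[|u|\,(|\log|u||+C_0)\big]^{-1}$. Also $\lambda_{01}(u)=\lambda_{01}(1-u)$, by (S1).
\item[(S3)] (Ahlfors) Let $e^u$ be a positive upper semicontinuous function on a hyperbolic domain $G$. Suppose that each point $\zeta_1$ has a \emph{supporting} density: a $C^2$ function $u_1$ near $\zeta_1$ with $\Delta u_1\ge e^{2u_1}$, $u_1\le u$ and $u_1(\zeta_1)=u(\zeta_1)$. Then $e^u\le\lambda_G$.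
\item[(S4)] Near an isolated boundary point of $G$ (a \emph{puncture}, possibly $\infty$) there is a holomorphic local coordinate $\mathfrak q$, vanishing at the puncture, with $\lambda_G=|\mathfrak q'|\big/\big(|\mathfrak q|\log\frac1{|\mathfrak q|}\big)$.
\item[(S5)] For measurable $h$ on $\mathbb T=[-\pi,\pi]$, let $h^\downarrow$ (respectively $h^\uparrow$) be the even function, nonincreasing (nondecreasing) on $[0,\pi]$, that has the same distribution as $h$. If $h\in L^1$, then $\int_{-\theta}^\theta h^\downarrow=\max_{|E|=2\theta}\int_Eh$ and $\int_{-\theta}^\theta h^\uparrow=\min_{|E|=2\theta}\int_Eh$. If $0\le\psi\in H^1(\mathbb T)$ and $V\ge0$, then $\int(\psi^\downarrow)'^{\,2}\le\int\psi'^{\,2}$ (P\'olya--Szeg\H{o}) and $\int V^\uparrow(\psi^\downarrow)^2\le\int V\psi^2$ (Hardy--Littlewood).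
\end{enumerate}
If $h$ is continuous into $[-\infty,\infty)$, so is $h^\downarrow$, with $h^\downarrow(0)=\max h$ and $h^\downarrow(\pi)=\min h$: a jump across an interval of values would make the nonempty open set where $h$ takes those values a null set. The analogous statement holds for $h^\uparrow$.

\subsection*{Normalization}
Let $(w_k)$ and $f$ be as in Theorem~\ref{thm:main}. By \eqref{eq:seq}, $w_k\ne0$ for $k\ge1$, and by \eqref{eq:sum}, $\log|w_{k+1}/w_k|\to0$. We discard finitely many $w_k$, $k\geq 1$, which $f$ is then merely not asked to omit, and renumber so that $\log|w_{k+1}/w_k|\le1$ for all $k\ge1$. Let $x_1<x_2<\cdots\to\infty$ be the distinct values of $\log|w_k|$, $k\ge1$, and $\delta_j=x_{j+1}-x_j$. The $\delta_j$ are the nonzero terms among the $\log|w_{k+1}/w_k|$, so $0<\delta_j\le1$ and $\sum\delta_j^2<\infty$. Put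
\[
\Omega=\mathbb C\setminus\{w_k:k\ge0\},\qquad\Omega^*=\mathbb C\setminus\big(\{0\}\cup\{-e^{x_j}:j\ge1\}\big),
\]
and on $\mathcal C$ put $\lambda=|w|\lambda_\Omega(w)$, $\lambda_*=|w|\lambda_{\Omega^*}(w)$, $v=\log\lambda$, $v_*=\log\lambda_*$. The punctures of $v$ are the points $\log w_k$; those of $v_*$ are the points $(x_j,\pi)$, and $v_*$ is even in $y$. Since $\Omega\subset\mathbb C\setminus\{0,w_k\}$, (S1) and (S2) give $\lambda\ge(|x-\log|w_k||+C_0)^{-1}$ for every $k$. Choosing $k$ with $\log|w_k|$ nearest to $x$, we get the crude bounds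
\begin{equation}\label{eq:crude}
\lambda\ge c_0:=\frac1{1+C_0}\quad(x\ge x_1),\qquad\lambda\ge\frac1{x_1-x+C_0}\quad(x<x_1).
\end{equation}

\subsection*{Parameters}
We fix
\[
b=1.01,\quad\gamma=0.02,\quad c=1.03,\quad s=1+\frac{1+\gamma}c=\frac{205}{103},\quad p=\frac s2,\quad\mu=s(s-1).
\]
Then $1<b<1+\gamma$, $c(s-1)=1+\gamma$, $0.99<s-1<1$, $p<1$ and $\mu<1.972$. The reason for each relation is given where it is used. The letter $C$ denotes positive constants that may change from line to line; a constant is \emph{absolute} if it depends only on these numbers and $C_0$.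

\section{Symmetrization of the hyperbolic metric}\label{sec:sym}

The arguments of the $w_k$ are arbitrary. One expects that lining the points up on one ray leaves the most room, that is, makes the density smallest. The following proposition says so for integrals of the logarithm over sets of equal measure.

\begin{proposition}\label{prop:sym}
If $x\notin\{x_j\}$ and $E\subset\mathbb T$ is measurable with $|E|=2\theta$, then
\[
\int_Ev(x,y)\,dy\ge\int_{-\theta}^\theta v_*(x,y)\,dy .
\]
\end{proposition}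

We first treat finitely many punctures, by a maximum principle on $\mathbb R\times[0,\pi]$, and then pass to the limit. Fix $n\ge1$, let $\Omega_n=\mathbb C\setminus\{0,w_1,\dots,w_n\}$, $\Omega_n^*=\mathbb C\setminus\{0,-|w_1|,\dots,-|w_n|\}$, and
\[
\nu=-\log(|w|\lambda_{\Omega_n}),\qquad\nu_*=-\log(|w|\lambda_{\Omega_n^*}).
\]
Off their punctures $\Delta\nu=-e^{-2\nu}$ and $\Delta\nu_*=-e^{-2\nu_*}$, and $\nu_*$ is even in $y$. For $0\le\theta\le\pi$ put, with $\nu^\downarrow(x,\cdot)=\nu(x,\cdot)^\downarrow$,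
\[
T(x,\theta)=\max_{|E|=2\theta}\int_E\nu(x,y)\,dy=\int_{-\theta}^\theta\nu^\downarrow\,dy,\qquad\mathcal D(x,\theta)=T(x,\theta)-\int_{-\theta}^\theta\nu_*\,dy .
\]

\begin{lemma}\label{lem:finite}
$\mathcal D\le0$ on $\mathbb R\times[0,\pi]$.
\end{lemma}

\begin{proof}
\emph{Punctures and ends.} Let $\varrho$ be the distance to a puncture on $\mathcal C$. By (S4), with $\mathfrak q$ a function of $\zeta$,
\begin{equation}\label{eq:cusp}
\nu=\log|\mathfrak q|-\log|\mathfrak q'|+\log\log\tfrac1{|\mathfrak q|}=\log\varrho+\log\log\tfrac1\varrho+O(1).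
\end{equation}
Three consequences will be used. First, $\nu\to-\infty$ at the puncture and $|\nu|\le C\log\frac1\varrho$ near it. Second, $e^{-\nu}\le C/(\varrho\log\frac1\varrho)$, so $e^{-2\nu}$ is integrable near the puncture. Third, the flux $\oint\partial_\varrho\nu\,ds$ through a small circle about the puncture tends to $2\pi$: the functions $\log|\mathfrak q|-\log\varrho$ and $\log|\mathfrak q'|$ are harmonic across the puncture and have flux $0$, $\log\varrho$ has flux $2\pi$, and $|\nabla\log\log\frac1{|\mathfrak q|}|=O(1/(\varrho\log\frac1\varrho))$ contributes $o(1)$. At $w=0$ we have $\mathfrak q=\alpha w(1+O(w))$ with $\alpha\ne0$, so $|w\mathfrak q'/\mathfrak q|\to1$ and $\log\frac1{|\mathfrak q|}=|x|+O(1)$; at $w=\infty$ the same holds with $1/w$ in place of $w$. Hence $\nu=\log|x|+o(1)$ uniformly in $y$ as $x\to\pm\infty$. All this holds for $\nu_*$ too.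

\emph{A maximum point.} The map $x\mapsto\nu(x,\cdot)$ is continuous into $L^1(\mathbb T)$ by dominated convergence, because near a puncture $(\hat x,y_0)$ we have $|\nu(x,y)|\le C\log\frac1{|y-y_0|}$; likewise for $\nu_*$. Since $|T(x,\theta)-T(x',\theta)|\le\|\nu(x,\cdot)-\nu(x',\cdot)\|_1$ and $T(x,\cdot)$ is continuous, $\mathcal D$ is continuous. Also $\mathcal D(x,0)=0$, and $\mathcal D\to0$ uniformly in $\theta$ as $x\to\pm\infty$. If the lemma fails, $\mathcal D$ attains a maximum $M>0$ at some $(\hat x,\hat\theta)$ with $\hat\theta>0$.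

\emph{The sign of the nonlinear term.} Formally the Laplacian of $\mathcal D$ is at least $\int_{-\theta}^\theta(e^{-2\nu_*}-e^{-2\nu^\downarrow})\,dy$, and we need this to be positive where $\mathcal D$ is close to $M$. Let $(x,\theta)$ be such that $\nu^\downarrow(x,\cdot)$ and $\nu_*(x,\cdot)$ are finite on $[0,\theta]$, and put $\Lambda(y)=e^{-2\nu^\downarrow(x,y)}$, a continuous nondecreasing function on $[0,\theta]$. By convexity of the exponential, $e^{-2\nu_*}-e^{-2\nu^\downarrow}\ge2\Lambda\,(\nu^\downarrow-\nu_*)$, and $\partial_\theta\mathcal D=2(\nu^\downarrow-\nu_*)$ because both functions are even. Integrating by parts and using $\mathcal D\le M$,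
\begin{equation}\label{eq:sign}
\begin{aligned}
\int_{-\theta}^\theta(e^{-2\nu_*}-e^{-2\nu^\downarrow})\,dy&\ge\int_0^\theta2\Lambda\,\partial_\theta\mathcal D\,dy=2\Lambda(\theta)\mathcal D(x,\theta)-2\int_0^\theta\mathcal D\,d\Lambda\\
&\ge2M\Lambda(0)-2\Lambda(\theta)\big(M-\mathcal D(x,\theta)\big).
\end{aligned}
\end{equation}
At a maximum point the right side equals $2M\Lambda(0)>0$.

\emph{Case 1: $\hat\theta<\pi$.} Here \eqref{eq:sign} applies at $(\hat x,\hat\theta)$, since $\nu^\downarrow$ and $\nu_*$ can be infinite only at $y=\pi$. The difficulty is that $T$ need not be smooth, so we estimate its circular means from below by moving one extremal set.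

We claim that $T(\hat x,\hat\theta)=\int_E\nu(\hat x,y)\,dy$ for a set $E$ of measure $2\hat\theta$ that is a union of $N\ge1$ open arcs, separated by gaps of positive length, whose closure avoids the punctures, and such that $\int_Ee^{-2\nu}\,dy=\int_{-\hat\theta}^{\hat\theta}e^{-2\nu^\downarrow}dy$. If $\nu(\hat x,\cdot)$ is constant, take any arc. Otherwise the level sets of $\nu(\hat x,\cdot)$ are finite. Indeed $\nu$ is real-analytic off the punctures; if the circle carries punctures, then on each complementary arc $\nu$ tends to $-\infty$ at both ends, so it is nonconstant there and its level sets are compact in the arc. Hence $|\{\nu>t\}|$ is continuous in $t$ and equals $2\hat\theta$ for some $t$. The open set $\{\nu>t\}$ has finite boundary, and its closure lies in $\{\nu\ge t\}$. Adding to it the isolated points of its complement (at which $\nu=t$ by continuity) gives $E$.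

For small $\alpha>0$ the sets $\mathcal U=(E-\alpha)\cup(E+\alpha)$ and $\mathcal I=(E-\alpha)\cap(E+\alpha)$ are obtained by lengthening, respectively shortening, each arc by $\alpha$ at both ends, so $|\mathcal U|=|E|+2N\alpha$ and $|\mathcal I|=|E|-2N\alpha$. Choose $\mathcal S\subset\mathcal U\setminus\mathcal I$ with $|\mathcal S|=2(N-1)\alpha$ and put $E_+=\mathcal U\setminus\mathcal S$, $E_-=\mathcal I\cup\mathcal S$. Then $|E_\pm|=2(\hat\theta\pm\alpha)$ and $1_{E_+}+1_{E_-}=1_{E-\alpha}+1_{E+\alpha}$. Therefore, for every $x$,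
\[
T(x,\hat\theta+\alpha)+T(x,\hat\theta-\alpha)\ge\int_E\big[\nu(x,y+\alpha)+\nu(x,y-\alpha)\big]dy .
\]
Put $(x,\alpha)=(\hat x+r\cos\phi,r\sin\phi)$, integrate over $0<\phi<\pi$ and divide by $2\pi$. The left side becomes the mean of $T$ over the circle of radius $r$ about $(\hat x,\hat\theta)$. The right side becomes the integral over $y\in E$ of the mean of $\nu$ over the circle of radius $r$ about $(\hat x,y)$, which is $T(\hat x,\hat\theta)-\frac{r^2}4\int_Ee^{-2\nu}dy+o(r^2)$ because $\nu$ is smooth near $\{\hat x\}\times\bar E$. The function $\int_{-\theta}^\theta\nu_*\,dy$ is smooth near $(\hat x,\hat\theta)$; its second $\theta$-derivative is $\partial_y\nu_*(x,\theta)-\partial_y\nu_*(x,-\theta)=\int_{-\theta}^\theta\partial_y^2\nu_*\,dy$, so its Laplacian is $-\int_{-\theta}^\theta e^{-2\nu_*}dy$. Thus the mean of $\mathcal D$ over the circle is at least $M+\frac{r^2}4\int_{-\hat\theta}^{\hat\theta}(e^{-2\nu_*}-e^{-2\nu^\downarrow})\,dy+o(r^2)$, which exceeds $M$ for small $r$ by \eqref{eq:sign}.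 This is impossible.

\emph{Case 2: $\hat\theta=\pi$ and no puncture lies over $\hat x$.} Let $d(x)=\mathcal D(x,\pi)=\int_{\mathbb T}(\nu-\nu_*)\,dy$. For $x$ over which no puncture lies, $d$ is smooth and, since $\int_{\mathbb T}\partial_y^2=0$,
\begin{equation}\label{eq:dpp}
d''(x)=\int_{\mathbb T}(e^{-2\nu_*}-e^{-2\nu})\,dy .
\end{equation}
At $\hat x$ the left side is $\le0$ and the right side is positive by \eqref{eq:sign}.

\emph{Case 3: $\hat\theta=\pi$ and $\hat x=\log|w_k|$ for some $k\le n$.} Over $\hat x$ lie $m\ge1$ punctures of $\nu$ and exactly one puncture of $\nu_*$. By \eqref{eq:dpp} and the integrability of $e^{-2\nu}$ and $e^{-2\nu_*}$, $d''$ is integrable on both sides of $\hat x$, so the limits $d'(\hat x\pm)$ exist; as $d$ is continuous, they are its one-sided derivatives. Apply Green's formula to $\nu$ and to $\nu_*$ on $\{|x-\hat x|<h\}$ minus small discs about the punctures, and let first the radii and then $h$ tend to $0$. Each puncture contributes its flux $2\pi$, so $d'(\hat x+)-d'(\hat x-)=2\pi(m-1)$.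 At a maximum, $d'(\hat x-)\ge0\ge d'(\hat x+)$. This excludes $m\ge2$ and shows that both derivatives vanish if $m=1$.

Let $m=1$ and $\eta(r)=M-d(\hat x+r)\ge0$, so $\eta(0)=\eta'(0+)=0$. The coefficient $\Lambda(\pi)=\max_ye^{-2\nu}$ in \eqref{eq:sign} now blows up as $r\to0$, but slowly enough. On the circle over $\hat x+r$ we have $\varrho\ge r$, so \eqref{eq:cusp} gives $\Lambda(\pi)\le C'/(r^2\log^2\frac1r)$ for small $r$; and $\Lambda(0)=\min_ye^{-2\nu}\ge c'>0$ because $\nu$ is locally bounded above. By \eqref{eq:dpp} and \eqref{eq:sign},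
\begin{equation}\label{eq:eta}
\eta''\le\frac{2C'\eta}{r^2\log^2(1/r)}-2Mc'\qquad(0<r\le r_0).
\end{equation}
Let $\Sigma=\sup_{0<r\le r_0}\eta(r)/r<\infty$. Then $\eta''\le2C'\Sigma/(r\log^2\frac1r)$, and $\int_0^r\frac{d\varrho}{\varrho\log^2(1/\varrho)}=\frac1{\log(1/r)}$ gives $\eta'\le2C'\Sigma/\log\frac1{r_0}$, hence $\Sigma\le2C'\Sigma/\log\frac1{r_0}$. If $r_0$ is so small that $\log\frac1{r_0}>2C'$, then $\Sigma=0$, so $\eta\equiv0$ on $(0,r_0]$ and \eqref{eq:eta} reads $0\le-2Mc'$, which is false.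
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sym}]
We show that $\lambda_{\Omega_n}\uparrow\lambda_\Omega$ on $\Omega$. By (S1) the sequence increases and is bounded by $\lambda_\Omega$. Fix $w\in\Omega$ and let $F_n:\mathbb D\to\Omega_n$ be the universal covering with $F_n(0)=w$ and $F_n'(0)=2/\lambda_{\Omega_n}(w)\ge2/\lambda_\Omega(w)$. The $F_n$ omit $0$ and $w_1$, so by Montel's theorem a subsequence converges locally uniformly to a holomorphic $F$ with $F(0)=w$ and $F'(0)>0$. By Hurwitz's theorem $F$ omits every $w_k$, so (S1) gives $\lim2/\lambda_{\Omega_n}(w)=F'(0)\le2/\lambda_\Omega(w)$. The same argument gives $\lambda_{\Omega_n^*}\uparrow\lambda_{\Omega^*}$. Write $v_n$ and $v_{*,n}$ for $-\nu$ and $-\nu_*$. By Lemma~\ref{lem:finite} and monotone convergence, $\int_Ev\ge\int_Ev_n\ge\int_{-\theta}^\theta v_{*,n}\to\int_{-\theta}^\theta v_*$.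
\end{proof}

\section{A lower bound for the symmetrized metric}\label{sec:barrier}

On the strip $S$ put $t=\pi-|y|$ and $v_S=\log\lambda_S=-\log(2\sin\frac t2)$, so $e^{v_S}\le\frac\pi{2t}$. Since $S$ embeds in $\mathcal C_{\Omega^*}$, we have $v_*\le v_S$; we need a bound in the other direction. By (S3) it suffices to find a density of curvature at most $-1$ that lies below $\lambda_*$ near the lines $y=\pm\pi$. We look for it in the form $v_Q=v_S-\frac12\log(1+Q)$. If $Q\ge0$ is smooth and $\Delta Q=2\lambda_S^2Q$, then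
\begin{equation}\label{eq:curv}
\Delta v_Q=e^{2v_S}-\frac{\Delta Q}{2(1+Q)}+\frac{|\nabla Q|^2}{2(1+Q)^2}\ge\frac{e^{2v_S}}{1+Q}=e^{2v_Q}.
\end{equation}
The equation for $Q$ is linear, and \eqref{eq:power} with $s=2$ supplies solutions. We superpose solutions with poles on $\partial S$, weighted by the local gap length, so that $Q$ is at least of order $\delta_j/t$ near the $j$-th gap.

For $x'\in\mathbb R$ let $d=x-x'$ and $Z=e^{(\zeta-x')/2}$. The maps $1/(Z\mp i)$ take $S$ conformally onto the right half-plane, with real parts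
\[
\Pi^\pm_{x'}=\frac{\operatorname{Re}Z}{|Z\mp i|^2}=\frac{\cos(y/2)}{2\big(\cosh(d/2)\mp\sin(y/2)\big)} .
\]
Let $\rho=\delta_j$ on $[x_j,x_{j+1})$, $\rho=1$ on $[x_1-1,x_1)$ and $\rho=0$ on $(-\infty,x_1-1)$. Then $0\le\rho\le1$ and $\int\rho=1+\sum\delta_j^2<\infty$. With an absolute constant $C_Q$ to be chosen, put
\[
Q=C_Q\int\rho(x')\big[(\Pi^+_{x'})^2+(\Pi^-_{x'})^2\big]dx',\qquad\vartheta(x)=\int\rho(x')|x-x'|^{b-2}e^{-|x-x'|/2}\,dx' .
\]
The function $Q$ is smooth on $S$, even in $y$, and solves $\Delta Q=2\lambda_S^2Q$. Since $b>1$, the kernel defining $\vartheta$ is integrable, so $\vartheta$ is continuous, positive, and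
\begin{equation}\label{eq:theta}
\int_{\mathbb R}\vartheta\,dx\le C\Big(1+\sum\delta_j^2\Big)<\infty .
\end{equation}
Apart from the normalization $\delta_j\le1$, hypothesis \eqref{eq:sum} enters the proof only through \eqref{eq:theta}. The exponent $b$ cannot be taken equal to $1$ here, because $|d|^{-1}$ is not integrable; the price is the factor $t^{-b}$, instead of $t^{-1}$, in part (a) below.

\begin{lemma}\label{lem:Q}
On $S$, with $C$ absolute:
\begin{enumerate}
\item[(a)] $Q\le C\,C_Q\,\vartheta(x)\,t^{-b}$;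
\item[(b)] $e^{v_Q}\le\pi C_Q^{-1/2}(t\delta_j)^{-1/2}$ if $x_j\le x\le x_{j+1}$ and $t\le\delta_j$;
\item[(c)] $e^{v_Q}\le\pi^{3/2}C_Q^{-1/2}t^{-1/2}$ if $x=x_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $y\ge0$. Then $\Pi^-\le\Pi^+=\dfrac{\sin(t/2)}{2(\cosh(d/2)-\cos(t/2))}$.

(a) From $\cosh\frac d2-1\ge\frac{d^2}8$ and $1-\cos\frac t2=2\sin^2\frac t4\ge\frac{t^2}{2\pi^2}$ we get $\Pi^+\le Ct/(d^2+t^2)$. For $|d|\le4$ combine this with $t^{b+2}|d|^{2-b}\le\max(t,|d|)^4\le(d^2+t^2)^2$ to get $t^b(\Pi^+)^2\le C|d|^{b-2}\le C|d|^{b-2}e^{-|d|/2}$. For $|d|>4$ we have $\Pi^+\le Ce^{-|d|/2}$, and $|d|^{2-b}e^{-|d|/2}$ is bounded, so the same inequality holds. Integrate against $\rho$.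

(b), (c) For $|d|\le1$ we have $\cosh\frac d2-1\le\frac{d^2}7$, $1-\cos\frac t2\le\frac{t^2}8$ and $\sin\frac t2\ge\frac t\pi$, so $\Pi^+\ge\frac7{2\pi}\frac t{d^2+t^2}\ge\frac t{d^2+t^2}$. In case (b), $[x_j,x_{j+1}]$ contains an interval of length $\delta_j/2\ge t/2$ with endpoint $x$, so
\[
Q\ge C_Q\delta_j\int_0^{t/2}\frac{t^2\,dr}{(t^2+r^2)^2}\ge C_Q\delta_j\cdot\frac t2\cdot\frac{16}{25t^2}\ge\frac{C_Q\delta_j}{4t}.
\]
In case (c) use $\rho=1$ on $[x_1-1,x_1)$: $Q\ge\frac{C_Q}t\int_0^{1/\pi}\frac{du}{(1+u^2)^2}\ge\frac{C_Q}{4\pi t}$. In both cases insert the bound in $e^{v_Q}\le\frac\pi{2t}Q^{-1/2}$.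
\end{proof}

The barrier $v_Q$ still blows up along all of $\partial S$, while $v_*$ blows up only at the punctures. We therefore cut out boxes along the boundary, where (S2) gives a direct bound, and compare on the rest. Let $N_j=\{x_j\le x\le x_{j+1},\ 0\le t\le\delta_j\}\subset\bar S$ and $U=\{\zeta\in S:x>x_1\}\setminus\bigcup_jN_j$; see Figure~\ref{fig:U}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\fill[gray!20] (0,0) rectangle (6.3,3.14);
\foreach \a/\b in {0/1,1/1.5,1.5/2.4,2.4/2.8,2.8/3.6,3.6/3.95,3.95/4.6,4.6/4.9,4.9/5.45,5.45/5.75,5.75/6.3}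
  {\filldraw[fill=white] (\a,3.14) rectangle (\b,{3.14-\b+\a}); \fill (\a,3.14) circle (1.3pt);}
\draw (0,0)--(0,3.14);
\draw[dashed] (-0.6,0)--(6.6,0) node[right]{$y=0$};
\draw (-0.6,3.14)--(6.6,3.14) node[right]{$y=\pi$};
\node at (0.5,2.64){$N_1$}; \node at (1.95,2.7){$N_3$}; \node at (3.2,1.2){$U$};
\node[above] at (0,3.14){$x_1$}; \node[above] at (1,3.14){$x_2$}; \node[above] at (1.5,3.14){$x_3$};
\end{tikzpicture}
\caption{The upper half of the strip $|y|<\pi$. The dots are the punctures $(x_j,\pi)$ of the symmetrized domain. Under each gap hangs a square $N_j$ of side $\delta_j=x_{j+1}-x_j$; the shaded region $U$ is what remains to the right of $x_1$. The lower half is the mirror image.}\label{fig:U}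
\end{figure}

\begin{lemma}\label{lem:compare}
There are absolute constants $c_4>0$ and $C_Q$ such that $v_*\ge\log(c_4/\delta_j)$ on $N_j\cap S$ and $v_*\ge v_Q$ on $U$.
\end{lemma}

\begin{proof}
By (S1), $e^{v_*}$ is the hyperbolic density of $G=\{\zeta\in\mathbb C:e^\zeta\in\Omega^*\}$, the plane minus the points $x_j+(2l+1)\pi i$, $l\in\mathbb Z$. By symmetry let $y\ge0$. As $G$ lies in the plane minus $x_j+i\pi$ and $x_{j+1}+i\pi$, we have $e^{v_*}\ge\delta_j^{-1}\lambda_{01}(u)$ with $u=(\zeta-x_j-i\pi)/\delta_j$. On $N_j$, $|u|\le\sqrt2$, and $|u|(|\log|u||+C_0)$ is bounded there, say by $1/c_4$; this and (S2) give the first claim. On the vertical sides of $N_j$, with $t=\tau\delta_j$ and $0<\tau\le1$, we have $|u|=\tau$ or $|1-u|=\tau$, so $e^{v_*}\ge[\delta_j\tau(\log\frac1\tau+C_0)]^{-1}$. On $x=x_1$, comparison with $\mathbb C\setminus\{x_1\pm i\pi\}$, where $|u|=t/2\pi$, gives $e^{v_*}\ge[t(\log\frac{2\pi}t+C_0)]^{-1}$.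

The boxes are locally finite, so $U$ is open, and they cover a neighborhood of each point of $\partial S\cap\{x\ge x_1\}$ relative to $\bar S\cap\{x\ge x_1\}$, so $\partial U\subset S$. A point of $\partial U$ lies on a side $t=\delta_j$ of a box, on a vertical side of a box with $0<t\le\delta_j$, or on $x=x_1$. By Lemma~\ref{lem:Q}(b),(c) and the bounds just proved, $e^{v_Q-v_*}$ is in these cases at most $C_Q^{-1/2}$ times
\[
\frac\pi{c_4},\qquad\pi\sqrt\tau\Big(\log\frac1\tau+C_0\Big),\qquad\pi^{3/2}\sqrt t\Big(\log\frac{2\pi}t+C_0\Big),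
\]
respectively. These are bounded for $0<\tau\le1$ and $0<t\le\pi$, so we can fix an absolute $C_Q$ with $v_Q\le v_*$ on $\partial U$.

Let $\tilde v=\max(v_Q,v_*)$ on $U$ and $\tilde v=v_*$ on $G\setminus U$. Then $\tilde v$ is continuous, also at points of $\partial U$. At a point of $U$ the larger of $v_Q$ and $v_*$ is a supporting function, by \eqref{eq:curv}; at a point outside $U$, $v_*$ is one, because $\tilde v\ge v_*$ everywhere. By (S3), $\tilde v\le v_*$.
\end{proof}

We now combine this with Proposition~\ref{prop:sym}. For $x\notin\{x_j\}$ let $v^\uparrow(x,\cdot)=v(x,\cdot)^\uparrow$.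

\begin{proposition}\label{prop:B}
There are absolute constants $C_1,C$ with the following properties. For $x>x_1$, $x\notin\{x_j\}$, the function $B(\theta)=\int_0^\theta(v^\uparrow-v_S)\,dy$ satisfies, with $t=\pi-\theta$ and $\vartheta=\vartheta(x)$,
\begin{equation}\label{eq:B}
B(\theta)\ge-C_1\min\big(\vartheta t^{1-b},\vartheta^{1/b}\big)\quad(0<\theta<\pi),\qquad B(\theta)\ge-C_1\vartheta\theta\quad(0<\theta\le\tfrac\pi2).
\end{equation}
Moreover $\lambda(x,y)\ge\frac12(1+C\vartheta(x))^{-1/2}$ off the punctures for all $x>x_1$.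
\end{proposition}

\begin{proof}
By (S5), Proposition~\ref{prop:sym} and evenness, $\int_0^\theta v^\uparrow=\frac12\min_{|E|=2\theta}\int_Ev\ge\int_0^\theta v_*$. So it suffices to bound $\int_0^\theta(v_*-v_S)\,dy$. Let $x_j<x<x_{j+1}$ and $t'=\pi-y$. Where $t'>\delta_j$ the point lies in $U$, and Lemmas~\ref{lem:compare} and~\ref{lem:Q}(a) give $v_*-v_S\ge-\frac12\log(1+C\vartheta t'^{\,-b})$. Where $t'\le\delta_j$ we have $v_*-v_S\ge\log\frac{c_4}{\delta_j}-\log\frac\pi{2t'}\ge-\log\frac{\delta_j}{t'}-C$. Hence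
\[
B(\theta)\ge-\frac12\int_t^\pi\log(1+C\vartheta t'^{\,-b})\,dt'-1_{[t<\delta_j]}\int_0^{\delta_j}\Big(\log\frac{\delta_j}{t'}+C\Big)dt' .
\]
The first integral is at most $C\vartheta\int_t^\infty t'^{\,-b}dt'=C\vartheta t^{1-b}$ and, by scaling, at most $(C\vartheta)^{1/b}\int_0^\infty\log(1+u^{-b})\,du$, which is finite since $b>1$. The second integral equals $(1+C)\delta_j$. Restricting the integral that defines $\vartheta$ to $[x_j,x_{j+1}]$, where $|x-x'|\le\delta_j\le1$, gives $\vartheta\ge e^{-1/2}\delta_j^b$. So $\delta_j\le C\vartheta^{1/b}$, and $\delta_j=\delta_j^b\delta_j^{1-b}\le C\vartheta t^{1-b}$ when $t<\delta_j$. This proves the first bound. If $\theta\le\frac\pi2$, then $t'\ge\frac\pi2>\delta_j$ and the integrand $v_*-v_S$ is at least $-C\vartheta$.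

For the last claim let $E$ in Proposition~\ref{prop:sym} be an arc shrinking to $y$, and divide by $|E|$. This gives $v(x,y)\ge v_*(x,0)\ge\log\frac12-\frac12\log(1+Q(x,0))$ for $x\notin\{x_j\}$; apply Lemma~\ref{lem:Q}(a) with $t=\pi$. The case $x=x_j$ follows by continuity of $v$ and $\vartheta$.
\end{proof}

The pointwise bound already gives the growth estimate, which apart from the dependence of the constant is Hayman's theorem (ii).

\begin{corollary}\label{cor:growth}
$M(r,f)\le C(1-r)^{-2}$, with $C$ depending only on $(w_k)$ and $f(0)$.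
\end{corollary}

\begin{proof}
Fix $\phi$, let $x(\varrho)=\log|f(\varrho e^{i\phi})|$ and $X_*=\max(x_1,\log|f(0)|)$. Suppose $x(r)>X_*$, and let $r'<r$ be the last point with $x(r')=X_*$. Put $\Lambda(x)=\frac12(1+C\vartheta(x))^{-1/2}\ge\frac12-\frac C4\vartheta(x)$. On $(r',r)$ we have $x>x_1$, so Proposition~\ref{prop:B} and \eqref{eq:SP} give $\Lambda(x(\varrho))|x'(\varrho)|\le2/(1-\varrho^2)$. Hence
\[
\frac12\big(x(r)-X_*\big)-\frac C4\int_{\mathbb R}\vartheta\le\int_{X_*}^{x(r)}\Lambda\,dx=\int_{r'}^r\Lambda(x(\varrho))x'(\varrho)\,d\varrho\le\log\frac{1+r}{1-r},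
\]
and \eqref{eq:theta} finishes the proof.
\end{proof}

\section{The eigenvalue inequality}\label{sec:spec}

For a continuous real function $v$ on $\mathbb T$ let
\[
E_0[v]=\inf_{0\ne\psi\in H^1(\mathbb T)}\frac{\int(\psi'^{\,2}+\mu e^{2v}\psi^2)\,dy}{\int\psi^2\,dy}.
\]
The infimum is attained, and the minimizers are the multiples of one positive $C^2$ function $\psi$, the ground state, which solves $-\psi''+\mu e^{2v}\psi=E_0\psi$.

\begin{proposition}\label{prop:spec}
Let $v$ be continuous on $\mathbb T$, let $\vartheta>0$, and suppose that $B(\theta)=\int_0^\theta(v^\uparrow-v_S)\,dy$ satisfies \eqref{eq:B}. Then $E_0[v]\ge\frac{s^2}4-K_1\vartheta$ with an absolute constant $K_1$. In particular $E_0(x):=E_0[v(x,\cdot)]\ge p^2-K_1\vartheta(x)$ for $x>x_1$, $x\notin\{x_j\}$.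
\end{proposition}

If we knew $v^\uparrow\ge v_S-C\vartheta$ pointwise, this would follow from monotonicity of the eigenvalue in the potential. Symmetrization gives only the integrated bound \eqref{eq:B}. Formally, replacing $v_S$ by $v_S+\beta$ changes the model eigenvalue $s^2/4$ to first order by a positive multiple of $\int_0^\pi\beta\cos^{2s-2}\frac y2\,dy$. The weight is decreasing, so after an integration by parts a lower bound for $B$ acts in the right direction. But $\beta$ need not be small, and $E_0$ is concave in the potential while the potential is convex in $\beta$, so the first variation proves nothing. We argue in reverse: if the eigenvalue falls short by $\kappa$, the equation for the ground state forces $\int\omega\beta\le-\pi\kappa/16$ for a suitable decreasing weight $\omega$, whereas \eqref{eq:B} gives $\int\omega\beta\ge-C\vartheta$.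

\begin{proof}
For $\psi\in H^1(\mathbb T)$, (S5) applied to $|\psi|$ and $V=\mu e^{2v}$, $V^\uparrow=\mu e^{2v^\uparrow}$, shows $E_0[v]\ge E_0[v^\uparrow]$. So we may assume $v=v^\uparrow$, which is continuous, even and nondecreasing on $[0,\pi]$. Let $E=E_0[v]>0$ and let $\psi$ be the ground state. By (S5), $\psi^\downarrow$ is a minimizer of the same norm, so $\psi=\psi^\downarrow$: it is even, nonincreasing on $[0,\pi]$, and $\psi'(0)=\psi'(\pi)=0$. Suppose that $\kappa:=\frac{s^2}4-E>K_1\vartheta$. Then $0<\kappa<1$. We reach a contradiction if $K_1$ is large.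

\medskip\noindent\emph{Riccati form.} The function $m=-\psi'/\psi\ge0$ is $C^1$ on $[0,\pi]$ with $m'=m^2+E-V$ and $m(0)=m(\pi)=0$. For the model ground state $\cos^s\frac y2$ one has $m=\frac s2\tan\frac y2$. So we write $m=\frac s2\tan\varphi$ with $0\le\varphi<\frac\pi2$, and measure the lag behind the model by $\ell(y)=\frac y2-\varphi(y)\le\frac y2$; note $\ell(0)=0$. Inserting $m'=\frac s2\sec^2\varphi\,(\frac12-\ell')$ and $E=\frac{s^2}4-\kappa$ in $V=m^2+E-m'$ gives
\[
V=\sec^2\varphi\,\Big[\frac{s(s-1)}4+\frac s2\ell'-\kappa\cos^2\varphi\Big].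
\]
Dividing by $\mu$, we get $e^{2v}=\frac14\sec^2\varphi\cdot Z$ with
\[
Z=1+\frac2{s-1}(\ell'-\sigma)>0,\qquad\sigma=\frac{2\kappa}s\cos^2\varphi\ge\kappa\cos^2\varphi .
\]
Put $\beta=v-v_S$ and $\Gamma(y,\ell)=\log\dfrac{\cos(y/2-\ell)}{\cos(y/2)}$. Taking logarithms,
\begin{equation}\label{eq:beta}
\beta=-\Gamma(y,\ell(y))+\tfrac12\log Z\qquad(0\le y<\pi).
\end{equation}
The term $-\Gamma$ has the useful sign only where $\ell\ge0$, that is, where $\psi$ decays no faster than the model. This is established first.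

\medskip\noindent\emph{Stage 1: $\ell>0$ on $(0,\pi)$.} From $\log Z\le Z-1$ and \eqref{eq:beta}, $\ell'\ge(s-1)(\beta+\Gamma)+\sigma$, so
\begin{equation}\label{eq:ell}
\ell(y)\ge(s-1)B(y)+(s-1)\int_0^y\Gamma+\int_0^y\sigma .
\end{equation}
As $y\to0$, $\varphi=O(y)$, so $\Gamma=O(y^2)$ and $\sigma\ge\kappa-o(1)$; with $B\ge-C_1\vartheta y$ and $s-1<1$ this gives $\ell(y)\ge y(\kappa-C_1\vartheta-o(1))>0$ for small $y>0$ if $K_1>C_1$. Suppose that $\ell$ has a first zero $y_1$ in $(0,\pi)$. On $(0,y_1)$ we have $0\le\varphi<\frac y2$, hence $\Gamma\ge0$ and $\sigma\ge\kappa\cos^2\frac y2$, which is at least $\frac\kappa2$ for $y\le\frac\pi2$. If $y_1\le\frac\pi2$, then \eqref{eq:ell} gives $\ell(y_1)\ge y_1(\frac\kappa2-C_1\vartheta)>0$ for $K_1>2C_1$. So $y_1>\frac\pi2$, and for $\frac\pi2\le y\le y_1$, $t=\pi-y$,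
\begin{equation}\label{eq:H}
\ell\ge H-C_1\min(\vartheta t^{1-b},\vartheta^{1/b}),\qquad H(y)=\frac{\pi\kappa}4+(s-1)\int_{\pi/2}^y\Gamma ,
\end{equation}
with $H$ nondecreasing. The loss $\vartheta t^{1-b}$ grows as $t\to0$ until it is capped by $\vartheta^{1/b}$, which may be much larger than $\kappa$. So the gain $\pi\kappa/4$ is not enough, and we use the feedback through $\Gamma$: positive $\ell$ makes $H$ grow, and faster than $t^{1-b}$.

Let $h=\frac12\kappa t^{1-b}$ and $t_\kappa=(\kappa/2)^{1/b}<1$. Then $h\le t$ for $t\ge t_\kappa$, with equality at $t=t_\kappa$, and $\frac{dh}{dy}=(b-1)\frac ht$. At $y=\frac\pi2$, $h<\frac\kappa2<H$. Consider a point $y\in[\frac\pi2,y_2]$, $y_2=\min(y_1,\pi-t_\kappa)$, at which $H\ge h$. If $K_1\ge4C_1$, then $C_1\vartheta t^{1-b}\le\frac{2C_1}{K_1}h\le\frac h2$, so $\ell\ge\frac h2$ by \eqref{eq:H}. The function $\Gamma=\log\frac{\sin(t/2+\ell)}{\sin(t/2)}$ is increasing and concave in $\ell\in[0,\frac y2]$, vanishes at $\ell=0$, and at $\ell=\frac t2\le\frac y2$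 equals $\log(2\cos\frac t2)\ge\frac12\log2$. Since $\frac h2\le\frac t2$, it follows that $\Gamma\ge\frac ht\cdot\frac12\log2$, and so $H'\ge(s-1)\frac{\log2}2\cdot\frac ht>(b-1)\frac ht=h'$. Thus $H-h$ is positive at $\frac\pi2$ and increases as long as it is nonnegative, so $H>h$ on $[\frac\pi2,y_2]$. If $y_1\le\pi-t_\kappa$, then $\ell(y_1)\ge\frac h2>0$. Otherwise $H(y_1)\ge H(\pi-t_\kappa)>t_\kappa>(K_1/2)^{1/b}\vartheta^{1/b}\ge2C_1\vartheta^{1/b}$ if $K_1\ge2(2C_1)^b$, and \eqref{eq:H} gives $\ell(y_1)\ge\frac12t_\kappa>0$. Both cases contradict $\ell(y_1)=0$.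

\medskip\noindent\emph{Stage 2: an upper bound for $\int\omega\beta$.} Now $0<\ell\le\frac y2$ and $0\le\varphi<\frac y2$ on $(0,\pi)$. By \eqref{eq:beta}, $\omega\beta$ is a function of $y$, $\ell$ and $\ell'$, concave in $\ell'$. We bound it by the total derivative of a function $\Phi(y,\ell(y))$ that vanishes at both ends. The weight must vanish at $\pi$ fast enough to absorb $t^{1-b}$; we take $\omega=\cos^\gamma\frac y2$, with $\gamma>b-1$. With $Y=\tan\frac y2$ we have $\Gamma=\log(\cos\ell+Y\sin\ell)$, which for small $\ell$ is about $\log(1+Y\ell)$. This suggests the variable $Y\ell$, and we put $\tau=cY$,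
\[
\xi=\tau\ell,\qquad L=\log(1+\xi),\qquad\Phi(y,\ell)=\frac\omega{s-1}\cdot\frac{\log(1+\tau\ell)}\tau,\qquad\Phi_\ell=\frac\omega{(s-1)(1+\xi)} .
\]
The inequality $\log u\le u-1$ with $u=Z/(1+\xi)$ gives $\log Z\le\frac{Z-1}{1+\xi}+L-\frac\xi{1+\xi}$, that is,
\[
\tfrac12\omega\log Z\le\Phi_\ell\,(\ell'-\sigma)+\tfrac12\omega\Big(L-\frac\xi{1+\xi}\Big).
\]
We claim that
\begin{equation}\label{eq:HJ}
\tfrac12\omega\Big(L-\frac\xi{1+\xi}\Big)-\omega\Gamma\le\Phi_y\qquad(0<\ell\le\tfrac y2,\ 0<y<\pi).
\end{equation}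
Granting this, \eqref{eq:beta} gives, with $\Phi_0(y)=\Phi(y,\ell(y))$,
\begin{equation}\label{eq:calib}
\omega\beta\le\Phi_0'-\Phi_\ell\,\sigma\qquad(0<y<\pi).
\end{equation}

\emph{Proof of \eqref{eq:HJ}.} We have $\omega'=-\frac\gamma2Y\omega$, $\tau'=\frac c2(1+Y^2)$ and $\partial_\tau\big[\tau^{-1}\log(1+\tau\ell)\big]=-\tau^{-2}(L-\frac\xi{1+\xi})$. Hence
\[
\Phi_y=-\frac\omega{c(s-1)}\Big[\frac\gamma2L+\frac{1+Y^{-2}}2\Big(L-\frac\xi{1+\xi}\Big)\Big],
\]
and since $c(s-1)=1+\gamma$, \eqref{eq:HJ} is equivalent to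
\begin{equation}\label{eq:HJ2}
\Big[\frac12+\frac{1+Y^{-2}}{2(1+\gamma)}\Big]\Big(L-\frac\xi{1+\xi}\Big)+\frac\gamma{2(1+\gamma)}L\le\Gamma .
\end{equation}
Apart from the $Y^{-2}$ term the coefficient of $L$ on the left is $\frac12+\frac{1}{2(1+\gamma)}+\frac{\gamma}{2(1+\gamma)}=1$. This is the purpose of the relation $c(s-1)=1+\gamma$: the left side then grows like $\log\xi$, no faster than the lower bound for $\Gamma$ that we prove next.

\emph{Right side.} Let $u=\frac y2=\arctan Y$. The function $\cos\ell+Y\sin\ell-1-\frac12Y\ell$ is concave in $\ell\in[0,u]$, vanishes at $0$, and at $\ell=u$ equals $\sqrt{1+Y^2}-1-\frac12Y\arctan Y$. This last expression vanishes at $Y=0$, and its $Y$-derivative is $\frac12(2\sin u-u-\sin u\cos u)\ge0$, because $2\sin u-u-\sin u\cos u$ vanishes at $0$ and has derivative $2\cos u\,(1-\cos u)\ge0$. So the concave function is nonnegative on $[0,u]$, and $\Gamma\ge\log(1+\frac12Y\ell)=\log(1+\frac\xi{2c})$.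

\emph{Left side.} The terms without $Y^{-2}$ equal $L-[\frac12+\frac1{2(1+\gamma)}]\frac\xi{1+\xi}\le L-(1-\frac\gamma2)\frac\xi{1+\xi}$. Since $\ell\le\arctan Y\le Y$, we have $\xi\le cY^2$, that is, $Y^{-2}\le c/\xi$. Also $L-\frac\xi{1+\xi}\le\frac{\xi^2}{2(1+\xi)}$, since both sides vanish at $0$ and have derivatives $\frac\xi{(1+\xi)^2}\le\frac{2\xi+\xi^2}{2(1+\xi)^2}$. So the $Y^{-2}$ term is at most $\frac c4\cdot\frac\xi{1+\xi}$, and the left side of \eqref{eq:HJ2} is at most $L-\alpha\frac\xi{1+\xi}$ with $\alpha=1-\frac\gamma2-\frac c4=0.7325$.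

It remains to show that $\Psi(\xi)=\log(1+\frac\xi{2c})-\log(1+\xi)+\alpha\frac\xi{1+\xi}\ge0$ for $\xi\geq0$. We have $\Psi(0)=0$ and
\[
\Psi'(\xi)=\frac{(1-2c)(1+\xi)+\alpha(2c+\xi)}{(1+\xi)^2(2c+\xi)} .
\]
The numerator is linear, equals $1-2c(1-\alpha)=0.44895$ at $0$, and has slope $1-2c+\alpha=-0.3275$. So $\Psi$ first increases and then decreases to its limit $\alpha-\log(2c)$, which is positive because $\log2.06\le\log2+0.03<0.7232$. This proves \eqref{eq:HJ2}. (The condition $\alpha>\log 2c$ bounds $c$ from above, while $s<2$ means $c>1+\gamma$; this is why $s$ is taken so close to $2$.)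

\medskip\noindent\emph{Conclusion.} Since $0\le\Phi_0\le\frac{\omega\ell}{s-1}$, we have $\Phi_0\to0$ at $0$ and at $\pi$. On $(0,\frac\pi2]$ we have $\omega\ge\frac12$, $\xi\le c\frac\pi4<1$ and $s-1<1$, so $\Phi_\ell\ge\frac14$; and $\varphi\le\frac\pi4$, so $\sigma\ge\frac\kappa2$. As $\Phi_\ell\sigma\ge0$ throughout, \eqref{eq:calib} gives $\limsup_{\theta\to\pi}\int_0^\theta\omega\beta\le-\frac{\pi\kappa}{16}$. On the other hand, $\omega$ is decreasing, so
\[
\int_0^\theta\omega\beta\,dy=\omega(\theta)B(\theta)+\int_0^\theta|\omega'|B\,dy .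
\]
Here $\omega=\sin^\gamma\frac t2\le t^\gamma$, $|\omega'|\le\frac\gamma2\sin^{\gamma-1}\frac t2\le Ct^{\gamma-1}$ and $B\ge-C_1\vartheta t^{1-b}$. Since $\gamma>b-1$, the first term has $\liminf\ge0$, and the second is at least $-C\vartheta\int_0^\pi t^{\gamma-b}dt=-C_2\vartheta$ with $C_2$ absolute. Hence $\frac{\pi\kappa}{16}\le C_2\vartheta$, which contradicts $\kappa>K_1\vartheta$ if $K_1\ge16C_2/\pi$.
\end{proof}

\section{Supersolutions by Carleman's method}\label{sec:green}

Let $V=\mu\lambda^2$ on $\mathcal C_\Omega$, the cylinder minus the punctures. We need supersolutions that dominate $\lambda^{-2}$ near $x=X$. Since $\lambda^{-1}$ is the local length scale of $\mathcal C_\Omega$, a solution of $-\Delta g+Vg=1$ should have size about $\lambda^{-2}$; so we solve this equation with the right side cut off near $x=X$. To the left of the source the equation is homogeneous, and Proposition~\ref{prop:spec} gives exponential decay.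

Fix a smooth $\chi:\mathbb R\to[0,1]$ with $\chi=1$ on $[-1,2]$ and support in $[-2,3]$, and put $\chi_X(\zeta)=\chi(x-X)$. Let $\zeta_0=\log f(0)\in\mathcal C_\Omega$ and $x_b=\max(x_1,\operatorname{Re}\zeta_0+1)$.

\begin{proposition}\label{prop:g}
For each $X\ge x_b+4$ there is a smooth $g=g_X>0$ on $\mathcal C_\Omega$ such that
\begin{enumerate}
\item[(i)] $\Delta g=Vg-\chi_X$;
\item[(ii)] $g\ge c_3\lambda^{-2}$ for $X\le x\le X+1$, with $c_3>0$ absolute;
\item[(iii)] $g(\zeta_0)\le Ce^{-pX}$, with $C$ depending only on $(w_k)$ and $f(0)$.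
\end{enumerate}
\end{proposition}

\begin{proof}
(i) A variational construction takes care of the singularities of $V$ at the punctures. Let $\mathcal H$ be the space of $h\in H^1_{\mathrm{loc}}(\mathcal C)$ with $\mathcal E(h,h)=\int(|\nabla h|^2+Vh^2)<\infty$. It is a Hilbert space. Indeed, by \eqref{eq:crude} $V$ is bounded below by a positive constant on compact sets, so an $\mathcal E$-Cauchy sequence $(h_n)$ converges in $H^1_{\mathrm{loc}}$ to some $h$; the sequences $\nabla h_n$ and $\sqrt Vh_n$ converge in $L^2(\mathcal C)$, and the limits are $\nabla h$ and $\sqrt Vh$, as one sees from an almost everywhere convergent subsequence. On the support of $\chi_X$ we have $x\ge x_1$ and $V\ge\mu c_0^2$, so $|\int\chi_Xh|\le(\int\chi_X^2/V)^{1/2}\mathcal E(h,h)^{1/2}\le C\mathcal E(h,h)^{1/2}$ with $C$ absolute. By the Riesz representation theorem there is a unique $g\in\mathcal H$ with $\mathcal E(g,h)=\int\chi_Xh$ for all $h\in\mathcal H$, and taking $h=g$ gives $\mathcal E(g,g)\le C^2$, uniformly in $X$.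 The functional $\frac12\mathcal E(h,h)-\int\chi_Xh=\frac12\mathcal E(h-g,h-g)-\frac12\mathcal E(g,g)$ has the unique minimizer $g$, and its value at $|g|$ is no larger, so $g=|g|\ge0$. Testing with $C_c^\infty(\mathcal C_\Omega)$ and elliptic regularity show that $g$ is smooth on $\mathcal C_\Omega$ and satisfies (i). Since $-\Delta g+Vg\ge0$, $g\not\equiv0$ and $\mathcal C_\Omega$ is connected, the strong maximum principle gives $g>0$.

(ii) We pull back to the disc, where $V$ becomes explicit. Let $\zeta_1\in\mathcal C_\Omega$ with $X\le\operatorname{Re}\zeta_1\le X+1$, lifted to $\mathbb C$, and let $F$ be a universal covering of $\{\zeta\in\mathbb C:e^\zeta\in\Omega\}$ with $F(0)=\zeta_1$, so that $|F'|\lambda(F)=2/(1-|z|^2)$. As long as $|F-\zeta_1|<1$ along a radius, $\operatorname{Re}F>X-1\ge x_1$, so $\lambda(F)\ge c_0$ and $|F(z)-\zeta_1|\le c_0^{-1}\log\frac{1+|z|}{1-|z|}$. Choose an absolute $r_1\le\frac12$ with $c_0^{-1}\log\frac{1+r_1}{1-r_1}<1$. Then $|F-\zeta_1|<1$ and $\chi_X(F)=1$ for $|z|\le r_1$,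 and there
\[
\Delta(g\circ F)=\frac{4\mu}{(1-|z|^2)^2}\,g\circ F-|F'|^2\le15\,g\circ F-|F'|^2,
\]
because $4\cdot1.972\cdot\frac{16}9<15$. The circular means of the subharmonic function $|F'|^2$ are at least $A_0=|F'(0)|^2=4\lambda(\zeta_1)^{-2}$. If $m$ is the circular mean of $g\circ F$, then $\tilde m=m-\frac{A_0}{15}$ satisfies $(r\tilde m')'\le15r\tilde m$. The series $m_0(r)=\sum_{n\ge0}(15r^2/4)^n/(n!)^2$ solves $(rm_0')'=15rm_0$, with $m_0(0)=1<m_0(r_1)$. By Lemma~\ref{lem:radial}, $\tilde m(0)\ge\tilde m(r_1)/m_0(r_1)\ge-A_0/(15m_0(r_1))$, that is, $g(\zeta_1)\ge\frac4{15}\big(1-\frac1{m_0(r_1)}\big)\lambda(\zeta_1)^{-2}$.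

(iii) For $x<X-2$ let
\[
A(x)=\int_{\mathbb T}g(x,y)^2\,dy,\qquad N(x)=\iint_{x'<x}\big(|\nabla g|^2+Vg^2\big).
\]
Since $g\in H^1_{\mathrm{loc}}$, $A\in W^{1,1}_{\mathrm{loc}}$ with $A'=2\int gg_x\,dy$ almost everywhere. To differentiate once more across the circles that carry punctures, we use the weak equation. Let $\eta(x')$ equal $1$ for $x'\le x-\varepsilon$, $0$ for $x'\ge x$, and be linear in between. Then $\eta g\in\mathcal H$ and $\chi_X\eta=0$, so $\mathcal E(g,\eta g)=0$:
\[
\frac1\varepsilon\int_{x-\varepsilon}^x\int_{\mathbb T}gg_x\,dy\,dx'=\int\eta\,\big(|\nabla g|^2+Vg^2\big).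
\]
Letting $\varepsilon\to0$ we get $\int gg_x\,dy=N(x)$ for almost every $x$. As $N\ge0$ is absolutely continuous, the continuous representative of $A$ is $C^1$ and nondecreasing with $A'=2N$; it is positive off $\{x_j\}$, hence everywhere. So $J=\sqrt A$ is positive, $C^1$ and nondecreasing, and $J'=N/J$ is locally absolutely continuous. The Cauchy--Schwarz inequality in $JJ'=\int gg_x\,dy$ gives $J'^{\,2}\le\int g_x^2\,dy$, and $JJ''+J'^{\,2}=N'=\int(g_x^2+g_y^2+Vg^2)\,dy$, almost everywhere. For $x\notin\{x_j\}$ the function $g(x,\cdot)$ is smooth on $\mathbb T$, so $JJ''\ge\int(g_y^2+Vg^2)\,dy\ge E_0(x)J^2$. By Proposition~\ref{prop:spec},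
\[
J''\ge(p^2-K_1\vartheta)J\qquad\text{almost everywhere on }(x_b,X-2).
\]
Let $R=J'/J\ge0$. Then $R'\ge p^2-K_1\vartheta-R^2$, that is, $(p-R)'\le K_1\vartheta-(p+R)(p-R)$. The absolutely continuous function $G=(p-R)^+$ satisfies $G'\le K_1\vartheta-pG$ almost everywhere: where $R<p$ use $p+R\ge p$, and where $R\ge p$ we have $G=0$ and $G'=0$ almost everywhere. Integrating over $(x_b,X-3)$ and using $0\le G\le p$, we get $p\int G\le p+K_1\int_{\mathbb R}\vartheta$. Since $R\ge p-G$,
\[
\log\frac{J(X-3)}{J(x_b)}\ge p(X-3-x_b)-1-\frac{K_1}p\int_{\mathbb R}\vartheta\,dx\ge pX-C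
\]
by \eqref{eq:theta}. As $J$ is nondecreasing and $V\ge\mu c_0^2$ for $x\ge x_1$, $J(X-3)^2\le\int_{X-3}^{X-2}A\le\mathcal E(g,g)/(\mu c_0^2)\le C$. Hence $J(x_b)\le Ce^{-pX}$.

Finally let $\varepsilon_0\le1$ be the minimum of $1$ and the distance from $\zeta_0$ to the punctures. The disc $B$ of radius $\varepsilon_0$ about $\zeta_0$ contains no puncture and lies in $x\le x_b\le X-4$, where $\Delta g=Vg\ge0$. So $g$ is subharmonic in $B$, and
\[
g(\zeta_0)^2\le\frac1{\pi\varepsilon_0^2}\int_Bg^2\le\frac{2\varepsilon_0J(x_b)^2}{\pi\varepsilon_0^2}\le Ce^{-2pX}.\qedhere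
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

Let $q\ge1$. In this section $C$ depends only on $q$, $(w_k)$ and $f(0)$, and $\lambda$ stands for $\lambda(\log f)$. By Lemma~\ref{lem:reduce}(a) it suffices to show that the mean of $|f|^q\lambda^{-2}$ over $|z|=r$ is at most $C(1-r)^{1-2q}$.

By Proposition~\ref{prop:g}(i), $\Delta g_X\le s(s-1)\lambda^2g_X$, so Lemma~\ref{lem:reduce}(b) and Proposition~\ref{prop:g}(iii) give
\begin{equation}\label{eq:gmean}
\frac1{2\pi}\int_0^{2\pi}g_X\big(\log f(re^{i\theta})\big)\,d\theta\le Ce^{-pX}(1-r)^{1-s}.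
\end{equation}
Let $X_0$ be the least integer with $X_0\ge x_b+4$. Where $\log|f|\le X_0$, we have $|f|^q\lambda^{-2}\le C$: by \eqref{eq:crude} it is at most $c_0^{-2}e^{qX_0}$ if $x=\log|f|\ge x_1$, and at most $e^{qx}(x_1-x+C_0)^2$, which is bounded, if $x<x_1$. At any other point of $|z|=r$ there is an integer $X$ with $X_0\le X\le\log M(r,f)$ and $X\le\log|f|\le X+1$, and Proposition~\ref{prop:g}(ii) gives $|f|^q\lambda^{-2}\le c_3^{-1}e^{q(X+1)}g_X(\log f)$. By \eqref{eq:gmean},
\[
\frac1{2\pi}\int_0^{2\pi}|f|^q\lambda^{-2}\,d\theta\le C+C(1-r)^{1-s}\sum_{X_0\le X\le\log M(r,f)}e^{(q-p)X}.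
\]
Since $q\ge1>p$, the sum is geometric and at most $CM(r,f)^{q-p}\le C(1-r)^{-2(q-p)}$ by Corollary~\ref{cor:growth}. As $2p=s$, the exponents add up to $1-s-2(q-p)=1-2q$, and the constant term is at most $C(1-r)^{1-2q}$. This proves the theorem. \qed

\begin{remark}
The last step is the reason for taking $s<2$, although $s=2$ is the natural exponent in the slit plane. With $s=2$ and $q=1$ every term of the sum would equal $1$, and the number of terms, which can be of order $\log\frac1{1-r}$, would appear as an extra factor. With $s<2$ the top term dominates, and the identity $2p=s$ makes the final exponent independent of $s$. It is here that the exact value $s^2/4$ in Proposition~\ref{prop:spec} and the exact exponent $2$ in Corollary~\ref{cor:growth} are both needed.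
\end{remark}

\begin{thebibliography}{9}
\bibitem{Handbook}
\texttt{https://math.stonybrook.edu/\textasciitilde bishop/classes/math627.S25/Handbook.pdf}
\end{thebibliography}
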